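\title{AND decision trees, communication and log-rank for AND-functions}

\begin{abstract}
The AND-function of $f:\{0,1\}^n\to\{0,1\}$ is the two-party function $F(x,y)=f(x\wedge y)$. We prove that if $F$ has deterministic communication complexity $d\ge 1$, then $f$ is computed by a decision tree of depth $O(d^6\log(2d))$ whose queries are ANDs of variables, with no dependence on $n$. This confirms a lifting conjecture for AND-functions. The depth is also $O(\ell^9\log(2\ell))$ with $\ell=\max(1,\log_2\operatorname{rank}F)$, so the log-rank conjecture holds for AND-functions with no $\log n$ factor. Both results follow from a bound on the depth in terms of the number of monomials of $f$ and its monotone block sensitivity. The key step finds, for any distribution on the monomials of a restriction of $f$, a set that lies in a large fraction of them and is described by few monomials of $f$.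
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f:\{0,1\}^n\to\{0,1\}$. Its \emph{AND-function} is $F(x,y)=f(x\wedge y)$ for $x,y\in\{0,1\}^n$, where $x\wedge y$ is the bit-wise AND. Alice holds $x$ and Bob holds $y$. A deterministic \emph{protocol} is a binary tree in which each internal node belongs to one player, who chooses the child as a function of his or her own input, and each leaf carries an output. We write $D^{\mathrm{cc}}(f)$ for the least depth of a protocol that computes $F$. An \emph{AND decision tree} for $f$ is a binary tree in which each internal node queries $\bigwedge_{i\in S}z_i$ for some $S\subseteq[n]$ and branches on the answer, and each leaf carries an output. We write $D^{\wedge}(f)$ for the least depth of such a tree that computes $f$. Both definitions make sense for any range of $f$. Throughout we identify $z\in\{0,1\}^n$ with the set $\{i:z_i=1\}\subseteq[n]$. Then $x\wedge y=x\cap y$, and the query for $S$ asks ``is $S\subseteq z$?''.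

A tree gives a protocol: $S\subseteq x\cap y$ holds if and only if $S\subseteq x$ and $S\subseteq y$, so two bits answer one query, and $D^{\mathrm{cc}}(f)\le 2D^{\wedge}(f)$. The lifting question asks for a converse: can the players do substantially better than simulate a tree? It is known that $D^{\mathrm{cc}}(f)=d$ implies $D^{\wedge}(f)=O(d^3\log n)$ (\cite{KLMY21}; see \cite[Theorem~3.12]{column}). Conjecture~3.14 of \cite{column} states that the factor $\log n$ can be removed at polynomial cost:
\begin{quote}
there is an absolute constant $C$ such that $D^{\wedge}(f)\le C\,(D^{\mathrm{cc}}(f)+1)^C$ for all $n$ and all $f:\{0,1\}^n\to\{0,1\}$.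
\end{quote}

The following example shows where a logarithm comes from. Write $\mathbf 1[\cdot]$ for the indicator of a statement.

\begin{example}\label{ex:threshold}
Let $n\ge3$ and let $f(z)=1$ if and only if $z$ has at most one zero coordinate, so that
\[
f(z)=\sum_{i=1}^n\mathbf 1[\,[n]\setminus\{i\}\subseteq z\,]-(n-1)\,\mathbf 1[\,[n]\subseteq z\,].
\]
Binary search with the queries $\{1,\dots,j\}\subseteq z$ finds the first zero coordinate, if there is one, with $\lceil\log_2(n+1)\rceil$ queries, and one more query tests whether all later coordinates are ones. The players must pay this logarithm too: Lemma~\ref{lem:rank} gives $D^{\mathrm{cc}}(f)\ge\log_2(n+1)$, because $f$ has $n+1$ monomials.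
\end{example}

A counterexample to the conjecture would need a search among coordinates that the tree cannot avoid and the players can. There is reason to guess that $n$ is not the right parameter. Replace each variable of $f$ by the AND of $t$ new variables. Then $n$ is multiplied by $t$, while neither measure changes: trees and protocols for $f$ carry over by substitution, and the old function is recovered on inputs that are constant on each group of new variables. A bound free of $n$ is also easy if one accepts an exponential loss: querying every monomial of $f$ costs at most $2^d$ queries by Lemma~\ref{lem:rank}. We prove the conjecture.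

\begin{theorem}\label{thm:lifting}
There is an absolute constant $C$ such that every $f:\{0,1\}^n\to\{0,1\}$ with $D^{\mathrm{cc}}(f)=d\ge1$ satisfies $D^{\wedge}(f)\le C\,d^6\log_2(2d)$. The same holds for $f$ with any finite range.
\end{theorem}

If $d=0$, then $f(x)=F(x,x)$ is constant and $D^{\wedge}(f)=0$. Since $\log_2(2d)\le d+1$, the theorem gives $D^{\wedge}(f)\le C(d+1)^7$ in all cases, which is the conjecture.

View $F$ as a real $2^n\times2^n$ matrix. Every Boolean two-party function has deterministic communication complexity at least $\log_2\operatorname{rank}F$, and the log-rank conjecture asserts that it is at most polynomial in this quantity. For AND-functions small rank alone suffices.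

\begin{theorem}\label{thm:logrank}
There is an absolute constant $C$ such that every $f:\{0,1\}^n\to\{0,1\}$ satisfies, with $\ell=\max(1,\log_2\operatorname{rank}F)$,
\[
\log_3\operatorname{rank}F\le D^{\wedge}(f)\le C\ell^9\log_2(2\ell),\qquad D^{\mathrm{cc}}(f)\le 2D^{\wedge}(f)\le 2C\ell^9\log_2(2\ell).
\]
Thus $D^{\mathrm{cc}}(f)$, $\log\operatorname{rank}F$ and $D^{\wedge}(f)$ are polynomially related, independently of $n$.
\end{theorem}

(For $f\equiv0$ read $\log0=-\infty$.) Both theorems come from a statement about $f$ alone. Every $f:\{0,1\}^n\to\mathbb R$ has a unique \emph{M\"obius expansion}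
\begin{equation}\label{eq:mobius}
f(z)=\sum_{S\subseteq z}c(S),\qquad c(S)=\sum_{w\subseteq S}(-1)^{|S\setminus w|}f(w),
\end{equation}
which is its multilinear polynomial $\sum_Sc(S)\prod_{i\in S}z_i$. Put
\[
\mathcal S=\{S: c(S)\neq0\},\qquad r=|\mathcal S|,\qquad \ell=\max(1,\log_2r),
\]
and call the members of $\mathcal S$ the \emph{monomials} of $f$. The \emph{monotone block sensitivity} $b$ of $f$ is the largest $s$ for which there are $g\subseteq[n]$ and pairwise disjoint nonempty sets $\gamma_1,\dots,\gamma_s\subseteq[n]\setminus g$ with $f(g\cup\gamma_j)\ne f(g)$ for all $j$. It counts the independent ways to change the value by turning zeros into ones, and $b\ge1$ if and only if $f$ is nonconstant.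

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that every nonconstant $f:\{0,1\}^n\to\mathbb R$ satisfies $D^{\wedge}(f)\le C\,b^3\ell^3\log_2(2\ell)$.
\end{theorem}

We do not claim that the exponents are optimal; the count at the end of Section~\ref{sec:tree} leaves one factor $\ell$ unused.

Section~\ref{sec:params} bounds $\ell$ and $b$ by communication and rank and deduces Theorems~\ref{thm:lifting} and~\ref{thm:logrank}. Section~\ref{sec:blocks} works out the case $b=1$ and an example with $b=2$, which show the shape of the tree: binary search along a chain of sets whose length is bounded by counting descriptions, not coordinates. Section~\ref{sec:tree} builds the tree from one combinatorial statement, Proposition~\ref{prop:popular}, and Section~\ref{sec:popular} proves it.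

\section{Sparsity and monotone block sensitivity}\label{sec:params}

Both parameters of Theorem~\ref{thm:main} are lower bounds for the depth, so the theorem says that $D^{\wedge}(f)$ is polynomially equivalent to $\max(b,\ell)$.

\begin{proposition}\label{prop:lower}
Every $f:\{0,1\}^n\to\mathbb R$ satisfies $r\le3^{D^{\wedge}(f)}$ and $b\le D^{\wedge}(f)$.
\end{proposition}

\begin{proof}
Take a tree of depth $D$ for $f$. The indicator of reaching a leaf is a product of factors $\mathbf 1[S\subseteq z]$ and $1-\mathbf 1[S\subseteq z]$, one for each answer $1$ or $0$ on its path. Since $\mathbf 1[S\subseteq z]\,\mathbf 1[S'\subseteq z]=\mathbf 1[S\cup S'\subseteq z]$, a leaf with $a$ answers $0$ has an indicator with at most $2^a$ monomials. As $f$ is a linear combination of these indicators, $r\le\sum_{\text{leaves}}2^a$. This sum is $1$ for depth $0$, and it equals $\sigma_1+2\sigma_0$, where $\sigma_i$ is the sum for the subtree below answer $i$ at the root; by induction it is at most $3^D$.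

Let $g,\gamma_1,\dots,\gamma_b$ be as in the definition of $b$, and follow the path of the input $g$. Each input $g\cup\gamma_j$ leaves this path, necessarily at a query $S$ with $S\not\subseteq g$ and $S\subseteq g\cup\gamma_j$. One query cannot serve two indices $i\ne j$, because $(g\cup\gamma_i)\cap(g\cup\gamma_j)=g$. So the path has at least $b$ queries.
\end{proof}

We use one textbook fact on protocols. The inputs $(x,y)$ that reach a given leaf form a \emph{rectangle} $A\times B$, and $F$ is constant on it. Hence a protocol of depth $d$ partitions the matrix $F$ into at most $2^d$ rectangles on each of which $F$ is constant.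

\begin{lemma}\label{lem:rank}
For $f:\{0,1\}^n\to\mathbb R$ we have $\operatorname{rank}F=r\le2^{D^{\mathrm{cc}}(f)}$.
\end{lemma}

\begin{proof}
By \eqref{eq:mobius}, $F(x,y)=\sum_Sc(S)\mathbf 1[S\subseteq x]\mathbf 1[S\subseteq y]$, that is, $F=M\operatorname{diag}(c)M^{\mathsf T}$ with $M_{x,S}=\mathbf 1[S\subseteq x]$. When subsets are ordered by size, $M$ is triangular with ones on the diagonal, so it is invertible and $\operatorname{rank}F=r$. A protocol of depth $d$ writes $F$ as a sum of at most $2^d$ multiples of indicators of rectangles, each of rank at most one.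
\end{proof}

To bound $b$ by communication, note that $s$ disjoint sensitive sets embed in $F$ the task of telling disjoint pairs of subsets of $[s]$ from pairs that share exactly one element. There are $3^s$ disjoint pairs, since each element goes to the first set, the second set or neither. The next count (compare \cite{KW}) shows that a rectangle useful for this task holds few of them.

\begin{lemma}\label{lem:ui}
Let $\mathcal A,\mathcal B$ be families of subsets of $[s]$ such that no $(I,I')\in\mathcal A\times\mathcal B$ has $|I\cap I'|=1$. Then $\mathcal A\times\mathcal B$ contains at most $2^s$ pairs with $I\cap I'=\emptyset$.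
\end{lemma}

\begin{proof}
We use induction on $s$; for $s=0$ there is at most one pair. For $s\ge1$ let $\mathcal A^0=\{I\subseteq[s-1]:I\in\mathcal A\}$ and $\mathcal A^1=\{I\subseteq[s-1]:I\cup\{s\}\in\mathcal A\}$, and define $\mathcal B^0,\mathcal B^1$ from $\mathcal B$ in the same way. Put $P_1=(\mathcal A^0\cup\mathcal A^1)\times\mathcal B^0$ and $P_2=\mathcal A^0\times(\mathcal B^0\cup\mathcal B^1)$. A pair in $P_1$ or $P_2$ comes from a pair in $\mathcal A\times\mathcal B$ in which at least one set omits $s$, so the intersection is the same. Thus $P_1$ and $P_2$ satisfy the hypothesis on $[s-1]$, and each has at most $2^{s-1}$ disjoint pairs.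

Fix a disjoint pair $(I,I')$ in $[s-1]$. The disjoint pairs of $\mathcal A\times\mathcal B$ that restrict to it are of type $00$ ($I\in\mathcal A^0$, $I'\in\mathcal B^0$), type $01$ ($I\in\mathcal A^0$, $I'\in\mathcal B^1$) or type $10$ ($I\in\mathcal A^1$, $I'\in\mathcal B^0$), at most one of each. Types $01$ and $10$ do not both occur, for then $(I\cup\{s\},I'\cup\{s\})\in\mathcal A\times\mathcal B$ would meet exactly in $\{s\}$. If type $00$ occurs, there are at most two such pairs, and $(I,I')$ lies in both $P_1$ and $P_2$. Otherwise there is at most one, and $(I,I')$ lies in $P_2$ for type $01$ and in $P_1$ for type $10$. Summing over $(I,I')$ gives at most $2^{s-1}+2^{s-1}$ disjoint pairs.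
\end{proof}

\begin{lemma}\label{lem:bcc}
For nonconstant $f:\{0,1\}^n\to\mathbb R$ we have $b\le D^{\mathrm{cc}}(f)/\log_2(3/2)<2D^{\mathrm{cc}}(f)$.
\end{lemma}

\begin{proof}
Let $g,\gamma_1,\dots,\gamma_b$ be as in the definition of $b$, and put $x_I=g\cup\bigcup_{j\in I}\gamma_j$ for $I\subseteq[b]$. Then $x_I\cap x_{I'}=x_{I\cap I'}$, so $F(x_I,x_{I'})=f(g)$ when $I\cap I'=\emptyset$ and $F(x_I,x_{I'})\neq f(g)$ when $|I\cap I'|=1$. Restrict the at most $2^d$ rectangles of a protocol of depth $d$ to the inputs $(x_I,x_{I'})$. Those with value $f(g)$ cover the $3^b$ disjoint pairs and satisfy the hypothesis of Lemma~\ref{lem:ui}. Hence $3^b\le2^d\,2^b$. Finally $\log_2(3/2)>1/2$, and $d\ge1$ for nonconstant $f$.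
\end{proof}

For Boolean $f$, sparsity alone bounds $b$. A random restriction turns few monomials into low degree, and a Boolean function of low degree cannot be sensitive to many variables at one point. The second step rests on a fact of Ehlich--Zeller and Rivlin--Cheney (see \cite{NS}), in this form: \emph{if $\rho\ge1$ is an integer and a real polynomial $p$ satisfies $0\le p(i)\le1$ for $i=0,1,\dots,\rho$ and $|p'(\xi)|\ge1$ for some real $\xi\in[0,\rho]$, then $\deg p\ge\sqrt{\rho/2}$.}

\begin{lemma}\label{lem:bboolean}
For $f:\{0,1\}^n\to\{0,1\}$ we have $b\le16\ell^2$.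
\end{lemma}

\begin{proof}
Let $b\ge1$, take $x_I$ as in the last proof, and put $\varphi(I)=f(x_I)$ for $I\subseteq[b]$. The polynomial of $\varphi$ arises from that of $f$ by setting the variables in $g$ to $1$, identifying the variables within each $\gamma_j$, and setting the rest to $0$. Each monomial becomes a monomial or vanishes, so $\varphi$ has at most $r$ monomials. Also $\varphi(\{j\})=1-\varphi(\emptyset)$ for all $j$.

Let $R\subseteq[b]$ be uniformly random and restrict $\varphi$ to subsets of $R$. A monomial $T$ survives when $T\subseteq R$, which has probability $2^{-|T|}$. If $|T|\ge\lfloor\log_2r\rfloor+2>\log_2r+1$, this is less than $1/(2r)$, so with probability more than $1/2$ no such monomial survives. Also $\Pr[|R|\ge b/2]\ge1/2$, since $R$ and its complement have the same law. Fix $R$ with both properties and put $\rho=|R|\ge1$. On subsets of $R$ we have $\varphi(I)=\sum_{T\subseteq I}a(T)$ with $a(T)=0$ for $|T|>D:=\lfloor\log_2r\rfloor+1$, and $D\le2\ell$.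

A uniformly random $i$-element subset of $R$ contains a given $T\subseteq R$ with probability $\binom{i}{|T|}/\binom{\rho}{|T|}$. So the average of $\varphi$ over such subsets is $p(i)$, where $p(x)=\sum_{T\subseteq R}a(T)\binom{x}{|T|}/\binom{\rho}{|T|}$ has degree at most $D$. Since $\varphi$ is Boolean, $0\le p(i)\le1$ for $i=0,\dots,\rho$, and $|p(1)-p(0)|=1$, so $|p'(\xi)|=1$ for some $\xi\in(0,1)$ by the mean value theorem. The quoted fact gives $\rho\le2D^2$, and $b\le2\rho\le4D^2\le16\ell^2$.
\end{proof}

This lemma is where Theorem~\ref{thm:logrank} needs a Boolean range, and the upper bound fails without it: $f(z)=|z|$ has $r=n$ and $b=n$ (take $g=\emptyset$ and singletons), so $D^{\wedge}(f)\ge n$ while $\log_2\operatorname{rank}F=\log_2n$.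

\begin{proof}[Proof of Theorems~\ref{thm:lifting} and~\ref{thm:logrank} from Theorem~\ref{thm:main}]
Let $C_0$ be the constant of Theorem~\ref{thm:main}. For Theorem~\ref{thm:lifting}, embed the range injectively in $\mathbb R$, which changes neither $D^{\mathrm{cc}}$ nor $D^{\wedge}$. If $d\ge1$, then $f$ is nonconstant, $\ell\le d$ by Lemma~\ref{lem:rank} and $b<2d$ by Lemma~\ref{lem:bcc}, so $D^{\wedge}(f)\le8C_0d^6\log_2(2d)$. For Theorem~\ref{thm:logrank}, Lemma~\ref{lem:rank} shows that the two definitions of $\ell$ agree. The lower bound is Proposition~\ref{prop:lower}. For nonconstant $f$, Lemma~\ref{lem:bboolean} gives $D^{\wedge}(f)\le16^3C_0\ell^9\log_2(2\ell)$, and for constant $f$ the depth is $0$. Together with $\log_2\operatorname{rank}F\le D^{\mathrm{cc}}(f)\le2D^{\wedge}(f)$ this relates the three measures.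
\end{proof}

\section{Blocks, chains and the smallest cases}\label{sec:blocks}

From now on $f:\{0,1\}^n\to\mathbb R$ is fixed and nonconstant, so $r\ge1$ and $b\ge1$. Once a tree has learned that $Y\subseteq z$, it faces the restriction $w\mapsto f(Y\cup w)$ on subsets $w\subseteq[n]\setminus Y$. Since $S\subseteq Y\cup w$ means $S\setminus Y\subseteq w$, the M\"obius coefficients of the restriction are, for $T\subseteq[n]\setminus Y$,
\begin{equation}\label{eq:cY}
c_Y(T)=\sum_{S:\,S\setminus Y=T}c(S)=\sum_{w\subseteq T}(-1)^{|T\setminus w|}f(Y\cup w).
\end{equation}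
Let $\mathcal M(Y)=\{T\ne\emptyset:c_Y(T)\ne0\}$ be the set of its nonempty monomials.

A nonempty set $\beta\subseteq[n]\setminus Y$ is \emph{$Y$-sensitive} if $f(Y\cup\beta)\ne f(Y)$, and a \emph{$Y$-block} is an inclusion-minimal $Y$-sensitive set. A set $u\subseteq[n]$ is \emph{$Y$-inert} if it contains no $Y$-block. In that case $f(Y\cup u')=f(Y)$ for every $u'\subseteq u$, for otherwise $u'\setminus Y$ would be $Y$-sensitive and would contain a block. Blocks are defined by values of $f$, which ties them to $b$; the next lemma ties them to $r$.

\begin{lemma}\label{lem:blocks}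
Let $Y\subseteq[n]$.
\begin{enumerate}
\item[(a)] Every $Y$-block equals $S\setminus Y$ for some $S\in\mathcal S$. In particular there are at most $r$ of them.
\item[(b)] Every $T\in\mathcal M(Y)$ contains a $Y$-block.
\end{enumerate}
\end{lemma}

\begin{proof}
We use that $\sum_{w\subseteq T}(-1)^{|T\setminus w|}=0$ for $T\neq\emptyset$. If $\beta$ is a $Y$-block, then $f(Y\cup w)=f(Y)$ for all $w\subsetneq\beta$, so the second sum in \eqref{eq:cY} gives $c_Y(\beta)=f(Y\cup\beta)-f(Y)\ne0$. The first sum then has a nonzero term, which proves (a). If a nonempty $T\subseteq[n]\setminus Y$ is $Y$-inert, then $f(Y\cup w)$ is constant on $w\subseteq T$ and the second sum vanishes, which proves (b).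
\end{proof}

The case $b=1$ already shows how to search without paying $\log n$.

\begin{proposition}\label{prop:bone}
If $b=1$, then $D^{\wedge}(f)\le\lceil\log_2(r+1)\rceil$.
\end{proposition}

\begin{proof}
First, each $Y$ has at most one block. Suppose $\beta_1\ne\beta_2$ are $Y$-blocks, and put $u=\beta_1\cap\beta_2$ and $\gamma_j=\beta_j\setminus u$. By minimality neither block contains the other, so $u\subsetneq\beta_j$ and $f(Y\cup u)=f(Y)$. Then $\gamma_1,\gamma_2$ are nonempty, disjoint from each other and from $g=Y\cup u$, and $f(g\cup\gamma_j)=f(Y\cup\beta_j)\ne f(g)$. This gives $b\ge2$.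

Let $Y_0=\emptyset$, and as long as $Y_j$ has a block $Q_j$ put $Y_{j+1}=Y_j\cup Q_j$. The chain grows strictly, so it stops at some $Y_J$ with no block. By Lemma~\ref{lem:blocks}(a), $Q_j=S\setminus Y_j$ for some $S\in\mathcal S$. Then $S\subseteq Y_{j+1}$, so the same $S$ cannot give a later nonempty $Q_{j'}$, and $J\le r$. On input $z$, the answer to ``$Y_j\subseteq z$?'' is monotone in $j$ and positive for $j=0$, so binary search among the $J+1$ candidates finds the largest $j^*$ with $Y_{j^*}\subseteq z$ using $\lceil\log_2(J+1)\rceil$ queries. Either $j^*=J$ and there is no $Y_{j^*}$-block, or $z\not\supseteq Y_{j^*}\cup Q_{j^*}$ and $z$ misses the only one. So $z$ is $Y_{j^*}$-inert and $f(z)=f(Y_{j^*})$.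
\end{proof}

The bound $J\le n$ was also available, and it is the one that costs $\log n$. We avoided it because each step of the chain carries a label, here $S\in\mathcal S$, that cannot be used twice. The next case shows what changes when blocks are not unique.

\begin{example}\label{ex:btwo}
Let $f$ be the function of Example~\ref{ex:threshold}. It has $b=2$: if $g$ has $t\ge2$ zeros, a $g$-sensitive set has at least $t-1$ of them, so $s$ disjoint ones need $s(t-1)\le t$, which allows $s=2$ at $t=2$ and never $s=3$; for $t\le1$ nothing is sensitive. The $\emptyset$-blocks are the $n$ sets $[n]\setminus\{i\}$. Each lies in only $2$ of the $n+1$ monomials, so learning that $z$ misses one block tells us little. A \emph{difference} of monomials does better. Let $Y_j=\{1,\dots,j\}$ and $j\le n-2$. By \eqref{eq:cY}, $\mathcal M(Y_j)$ consists of the sets $T_i=[n]\setminus(Y_j\cup\{i\})$ for $i>j$, with coefficient $1$, and of $[n]\setminus Y_j$, with coefficient $j-(n-1)$. The set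
\[
Q_j=[n]\setminus\bigl(Y_j\cup([n]\setminus\{j+1\})\bigr)=\{j+1\}
\]
lies in all of them except $T_{j+1}$. The chain $Y_{j+1}=Y_j\cup Q_j$ ends at $Y_{n-1}$, above which $f$ is constant. If binary search stops at $j^*<n-1$, we have not determined $f(z)$, but we know that $Q_{j^*}\not\subseteq z$. Every monomial that contains $Q_{j^*}$ evaluates to $0$, only $T_{j^*+1}$ is left, and a second round queries it. This is the tree of Example~\ref{ex:threshold}.
\end{example}

So in general we extend the chain by a set $Q$ with two properties. It should be \emph{popular}, that is, contained in a large fraction of the monomials still in play, so that a negative answer eliminates that fraction. And it should have a \emph{short description} in terms of $\mathcal S$, so that the chain is short. Popularity alone would not do: any single element of a popular set is at least as popular, but a chain of single elements may have length $n$.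

\section{The tree}\label{sec:tree}

Put
\[
q=2b\ge2,\qquad L=\lceil\log_2\ell\rceil,\qquad\delta=\frac1{4q^2}.
\]
For a probability distribution $\nu$ on subsets of $[n]$ and a set $A$, write $\nu^{\uparrow}(A)=\Pr_{\beta\sim\nu}[\beta\supseteq A]$, and let $\operatorname{supp}\nu$ be the family of sets of positive probability.

\begin{proposition}[Popular sets]\label{prop:popular}
Let $Y\subseteq[n]$ and let $\mu$ be a probability distribution on $\mathcal M(Y)$. There are $U,S_1,\dots,S_m\in\mathcal S$ with $m\le Lq$ such that
\[
Q=U\setminus(Y\cup S_1\cup\dots\cup S_m)\neq\emptyset\qquad\text{and}\qquad\mu^{\uparrow}(Q)\ge\delta .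
\]
\end{proposition}

We call $(U;S_1,\dots,S_m)$ the \emph{label} of $Q$. Padding with a blank symbol to length $Lq$ shows that there are at most $\Lambda=r(r+1)^{Lq}$ labels, a number that does not depend on $n$. The proposition allows any $\mu$ because the tree applies it only to the monomials that earlier negative answers have not eliminated.

To record those answers, let $\mathcal W$ be a family of nonempty subsets of $[n]$. Call a set \emph{$\mathcal W$-free} if it contains no member of $\mathcal W$; subsets of $\mathcal W$-free sets are $\mathcal W$-free. Define the \emph{live} monomials at $Y$ and their number by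
\[
P_{\mathcal W}(Y)=\{T\in\mathcal M(Y):Y\cup T\text{ is }\mathcal W\text{-free}\},\qquad N_{\mathcal W}(Y)=|P_{\mathcal W}(Y)|.
\]
The number $N_{\mathcal W}$ measures progress: at zero the value of $f$ is known, and positive answers never increase it.

\begin{lemma}\label{lem:live}
\begin{enumerate}
\item[(a)] If $N_{\mathcal W}(Y)=0$ and $z\supseteq Y$ is $\mathcal W$-free, then $f(z)=f(Y)$.
\item[(b)] If $Y\subseteq Y'$, then $N_{\mathcal W}(Y')\le N_{\mathcal W}(Y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $f(z)=\sum_{T\subseteq z\setminus Y}c_Y(T)$. For each such $T$ the set $Y\cup T\subseteq z$ is $\mathcal W$-free, so $c_Y(T)=0$ unless $T=\emptyset$, and $c_Y(\emptyset)=f(Y)$.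

(b) Since $S\setminus Y'=(S\setminus Y)\setminus Y'$, grouping the first sum in \eqref{eq:cY} gives $c_{Y'}(T')=\sum_{T:\,T\setminus Y'=T'}c_Y(T)$. So each $T'\in P_{\mathcal W}(Y')$ equals $T\setminus Y'$ for some $T$ with $c_Y(T)\neq0$. This $T$ is nonempty, and $Y\cup T\subseteq Y'\cup T'$ is $\mathcal W$-free, so $T\in P_{\mathcal W}(Y)$. Distinct sets $T'$ come from distinct sets $T$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:popular}]
The tree keeps a state $(X,\mathcal W)$, determined by the answers so far, with the invariant that the input $z$ contains $X$ and is $\mathcal W$-free. It starts from $X=\emptyset$, $\mathcal W=\emptyset$, where $N_{\mathcal W}(X)\le r$. If $N_{\mathcal W}(X)=0$, it outputs $f(X)$, which is correct by Lemma~\ref{lem:live}(a). Otherwise it runs a \emph{phase}.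

\emph{The chain.} This step makes no queries. Let $Y_0=X$. As long as $N_{\mathcal W}(Y_j)>0$, apply Proposition~\ref{prop:popular} to $Y_j$ and the uniform distribution on $P_{\mathcal W}(Y_j)\subseteq\mathcal M(Y_j)$, obtain $Q_j$, and put $Y_{j+1}=Y_j\cup Q_j$. If step $j$ has label $(U;S_1,\dots,S_m)$ and $R=U\setminus(S_1\cup\dots\cup S_m)$, then $Q_j=R\setminus Y_j$, so $R\subseteq Y_{j+1}$ and $R\setminus Y_{j'}=\emptyset$ for all $j'>j$. As every $Q_{j'}$ is nonempty, no label is used twice. The chain therefore stops at an index $J\le\Lambda$ with $N_{\mathcal W}(Y_J)=0$.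

\emph{The search.} Binary search finds the largest $j^*$ with $Y_{j^*}\subseteq z$ using $\lceil\log_2(J+1)\rceil$ queries. If $j^*=J$, the new state is $(Y_J,\mathcal W)$; the invariant holds and the count is $0$. If $j^*<J$, the new state is $(Y_{j^*},\mathcal W')$ with $\mathcal W'=\mathcal W\cup\{Q_{j^*}\}$. The invariant holds because $z\supseteq Y_{j^*}$ and $z\not\supseteq Y_{j^*}\cup Q_{j^*}$ force $z\not\supseteq Q_{j^*}$. Moreover $P_{\mathcal W'}(Y_{j^*})$ is contained in $P_{\mathcal W}(Y_{j^*})$ and omits every $T\supseteq Q_{j^*}$. These make up at least a $\delta$ fraction, so by Lemma~\ref{lem:live}(b)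
\[
N_{\mathcal W'}(Y_{j^*})\le(1-\delta)N_{\mathcal W}(Y_{j^*})\le(1-\delta)N_{\mathcal W}(X).
\]
In both cases the phase multiplies the count by at most $1-\delta$.

\emph{The depth.} If a $K$-th phase is run, the count before it is at least $1$, so $1\le r(1-\delta)^{K-1}\le re^{-\delta(K-1)}$. Since $\ln r\le\ell$, we get $K\le1+4q^2\ell\le5q^2\ell$. Put $\lambda=\log_2(2\ell)\ge1$. Then $L\le\lambda$, so $Lq+1\le\frac32\lambda q$ as $\lambda q\ge2$. Also $\log_2(r+1)\le\ell+1\le2\ell$ and $J+1\le\Lambda+1\le(r+1)^{Lq+1}$. A phase therefore costs at most $1+(Lq+1)\log_2(r+1)\le1+3\ell q\lambda\le4\ell q\lambda$ queries. The depth is at most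
\[
5q^2\ell\cdot4\ell q\lambda=160\,b^3\ell^2\log_2(2\ell)\le160\,b^3\ell^3\log_2(2\ell).\qedhere
\]
\end{proof}

\section{Popular sets with short descriptions}\label{sec:popular}

It remains to prove Proposition~\ref{prop:popular}. By Lemma~\ref{lem:blocks}(b) each $T\in\mathcal M(Y)$ contains a block, so it is enough to treat a distribution $\nu$ on blocks. By Lemma~\ref{lem:blocks}(a) and the pigeonhole principle, some block has probability at least $1/r$, and it has a label with $m=0$. The difficulty is to raise $1/r$, which may be as small as $2^{-\ell}$, to $1/\mathrm{poly}(b)$ while deleting few sets.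

The tool generalizes the intersection $\beta_1\cap\beta_2$ in the proof of Proposition~\ref{prop:bone}. The \emph{overlap} of sets $\beta_1,\dots,\beta_q$ (repetitions allowed) is the set $u$ of elements that lie in $\beta_j$ for at least two indices $j$. For two independent samples from $\nu$ we have $\Pr[u\supseteq\Theta]=\nu^{\uparrow}(\Theta)^2$: a set that lies in the overlap with probability $p$ lies in one sample with probability $\sqrt p$. We prove a version of this for $q$ samples (Lemma~\ref{lem:sqrt}), and we prove that for $q=2b$ the overlap contains a block with constant probability (Lemma~\ref{lem:random}). Pigeonhole applied to the block inside the overlap then yields popularity about $1/(q\sqrt r)$ in place of $1/r$. The block inside the overlap is itself a random block, so the step can be repeated, and $L=\lceil\log_2\ell\rceil$ square roots bring $2^{-\ell}$ up to $1/2$.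

\subsection*{The overlap contains a block}

Removing the overlap makes the blocks disjoint. If adding $u$ affected nothing, we would see $q$ disjoint sensitive sets at the point $z\cup u$. This is the only use of $b$.

\begin{lemma}\label{lem:overlap}
Let $\beta_1,\dots,\beta_q$ be $z$-blocks with overlap $u$. For at most $b$ indices $j$ is $u$ both $z$-inert and $(z\cup\beta_j)$-inert.
\end{lemma}

\begin{proof}
Let $g=z\cup u$ and $\gamma_j=\beta_j\setminus u$. For each index $j$ as in the statement,
\[
f(g\cup\gamma_j)=f(z\cup\beta_j\cup u)=f(z\cup\beta_j)\ne f(z)=f(g),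
\]
so $\gamma_j\neq\emptyset$. The sets $\gamma_j$ are disjoint from $g$, and they are pairwise disjoint because an element of $\beta_i\cap\beta_j$ with $i\neq j$ lies in $u$. By the definition of $b$ there are at most $b$ of them.
\end{proof}

The block inside $u$ may thus be a block at $z\cup\beta_j$ and not at $z$. (For monotone Boolean $f$ this never happens, since $f=1$ at and above $z\cup\beta_j$; in general adding $u$ may undo the change made by $\beta_j$.) To apply pigeonhole and to iterate, we need blocks at one fixed base point, not at a point that depends on the samples. The next lemma fixes it.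

\begin{lemma}\label{lem:random}
Let $\nu$ be a distribution on $z$-blocks, and let $u$ be the overlap of $q=2b$ independent samples $\beta_1,\dots,\beta_q$ from $\nu$. There is a fixed set $z'$, equal to $z$ or to $z\cup\beta^*$ with $\beta^*\in\operatorname{supp}\nu$, such that $\Pr[u\text{ contains a }z'\text{-block}]\ge1/4$.
\end{lemma}

\begin{proof}
Let $G_j$ be the event that $u$ is $z$-inert and $(z\cup\beta_j)$-inert. Permuting the samples does not change $u$, so all $G_j$ have the same probability, and at most $b$ of them hold at once by Lemma~\ref{lem:overlap}. Hence $\Pr[G_1]\le b/q=1/2$. If $u$ fails to be $z$-inert with probability at least $1/4$, take $z'=z$. Otherwise $u$ fails to be $(z\cup\beta_1)$-inert with probability at least $1/4$, and by averaging there is $\beta^*\in\operatorname{supp}\nu$ such that, with $z'=z\cup\beta^*$,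
\[
\Pr[u\text{ contains a }z'\text{-block}\mid\beta_1=\beta^*]\ge1/4 .
\]
We remove the conditioning. Let $u^-$ be the overlap of $\beta_2,\dots,\beta_q$. A $z'$-block is disjoint from $\beta^*$, so when $\beta_1=\beta^*$, a $z'$-block inside $u$ has each of its elements in two of $\beta_2,\dots,\beta_q$ and lies in $u^-$. Since $u^-$ is independent of $\beta_1$, it contains a $z'$-block with unconditional probability at least $1/4$, and $u\supseteq u^-$ always.
\end{proof}

\subsection*{The square root}

For $q\ge3$ the overlap can cover a set $\Theta$ piece by piece. If $\Theta=\{1,2,3\}$ and $\nu$ is uniform on its $2$-element subsets, then $u=\Theta$ whenever all three appear among the samples, yet $\nu^{\uparrow}(\Theta)=0$. Deleting $\{1,2\}$ leaves $\{3\}$, with $\nu^{\uparrow}(\{3\})=2/3$. This is why the set $Q$ in Proposition~\ref{prop:popular} is a difference. Given $\nu$ and $q$, a \emph{trimming} of $\Theta$ is a nonempty set $\Theta\setminus(A_1\cup\dots\cup A_s)$ with $0\le s\le q-2$ and $A_i\in\operatorname{supp}\nu$.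

\begin{lemma}\label{lem:sqrt}
Let $q\ge2$, let $\nu$ be a distribution on subsets of $[n]$, and let $u$ be the overlap of $q$ independent samples from $\nu$. Let $\Theta\neq\emptyset$ and $p=\Pr[u\supseteq\Theta]$. Then some trimming $\Theta'$ of $\Theta$ has $\nu^{\uparrow}(\Theta')\ge\sqrt{2p}/q$.
\end{lemma}

\begin{proof}
Let $M$ be the maximum of $\nu^{\uparrow}$ over trimmings of $\Theta$; the set $\Theta$ itself is one. The idea is that double coverage forces two different samples to each complete a covering. For $1\le t<\sigma\le q$ put
\[
A_t=\Theta\setminus(\beta_1\cup\dots\cup\beta_{t-1}),\qquad B_{t,\sigma}=A_t\setminus(\beta_{t+1}\cup\dots\cup\beta_{\sigma-1}),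
\]
and let $E_{t,\sigma}$ be the event that $B_{t,\sigma}\neq\emptyset$, $A_t\subseteq\beta_t$ and $B_{t,\sigma}\subseteq\beta_\sigma$.

Suppose $u\supseteq\Theta$. Let $t$ be the least index with $\Theta\subseteq\beta_1\cup\dots\cup\beta_t$; then $\emptyset\neq A_t\subseteq\beta_t$. An element of $A_t$ avoids $\beta_1,\dots,\beta_{t-1}$ and lies in two samples, so it lies in some $\beta_j$ with $j>t$. Hence there is a least $\sigma>t$ with $A_t\subseteq\beta_{t+1}\cup\dots\cup\beta_\sigma$, and $\emptyset\ne B_{t,\sigma}\subseteq\beta_\sigma$. So $E_{t,\sigma}$ holds for some pair $t<\sigma$.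

Fix $t<\sigma$ and condition on the samples $\beta_j$ with $j<\sigma$, $j\ne t$. They determine $A_t$ and $B_{t,\sigma}$. If $B_{t,\sigma}\ne\emptyset$, both sets are trimmings, obtained by deleting $t-1$ and $\sigma-2$ samples, and both numbers are at most $q-2$. The samples $\beta_t$ and $\beta_\sigma$ are independent of each other and of the conditioning, so $\Pr[E_{t,\sigma}]\le M^2$. Summing over pairs gives $p\le\binom q2M^2\le q^2M^2/2$.
\end{proof}

\subsection*{Iteration}

\begin{proof}[Proof of Proposition~\ref{prop:popular}]
We go up $L$ levels with Lemma~\ref{lem:random}, apply pigeonhole at the top, and come down with Lemma~\ref{lem:sqrt}.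

\emph{Going up.} For each $T\in\mathcal M(Y)$ fix a $Y$-block $\beta(T)\subseteq T$ by Lemma~\ref{lem:blocks}(b). Let $z_0=Y$ and let $\nu_0$ be the law of $\beta(T)$ for $T\sim\mu$. Suppose $a<L$ and $\nu_a$ is a distribution on $z_a$-blocks. Let $u_a$ be the overlap of $q$ independent samples from $\nu_a$, let $z_{a+1}$ be the set $z'$ of Lemma~\ref{lem:random}, and let $E_a$ be the event that $u_a$ contains a $z_{a+1}$-block, so $\Pr[E_a]\ge1/4$. On $E_a$ choose such a block by a fixed rule, and let $\nu_{a+1}$ be its law conditioned on $E_a$. The chosen block lies in $u_a$, so for every set $\Theta$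
\begin{equation}\label{eq:up}
\Pr[u_a\supseteq\Theta]\ge\Pr[E_a]\;\nu_{a+1}^{\uparrow}(\Theta)\ge\tfrac14\,\nu_{a+1}^{\uparrow}(\Theta).
\end{equation}

\emph{The top.} By Lemma~\ref{lem:blocks}(a) there are at most $r$ blocks at $z_L$, so some $z_L$-block $\Theta_L$ has $\nu_L^{\uparrow}(\Theta_L)\ge m_L:=1/r\ge2^{-\ell}$.

\emph{Coming down.} Put $m^*=1/(2q^2)$ and $m_a=\sqrt{m^*m_{a+1}}$ for $a=L-1,\dots,0$. Suppose $\Theta_{a+1}\ne\emptyset$ and $\nu_{a+1}^{\uparrow}(\Theta_{a+1})\ge m_{a+1}$. By \eqref{eq:up} and Lemma~\ref{lem:sqrt} there is a nonempty set $\Theta_a$, obtained from $\Theta_{a+1}$ by deleting at most $q-2$ members of $\operatorname{supp}\nu_a$, with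
\[
\nu_a^{\uparrow}(\Theta_a)\ge\frac{\sqrt{2m_{a+1}/4}}{q}=\sqrt{\frac{m_{a+1}}{2q^2}}=m_a .
\]
Unwinding the recursion, and using $m^*\le1$ and $2^L\ge\ell$, we get
\[
m_0=(m^*)^{1-2^{-L}}\,m_L^{\,2^{-L}}\ge m^*\,2^{-\ell/2^L}\ge\frac{m^*}2=\delta .
\]
(For $L=0$ there is no recursion and the same chain of inequalities holds.) Put $Q=\Theta_0\ne\emptyset$. Since $\beta(T)\subseteq T$, we have $\mu^{\uparrow}(Q)\ge\nu_0^{\uparrow}(Q)\ge\delta$.

\emph{The label.} When the base point moves, $z_{a+1}=z_a\cup\beta^*$ with $\beta^*=S\setminus z_a$ for some $S\in\mathcal S$ by Lemma~\ref{lem:blocks}(a), so $z_{a+1}=z_a\cup S$. Hence $z_L=Y\cup R_1\cup\dots\cup R_h$ with $R_i\in\mathcal S$ and $h\le L$, and $\Theta_L=U\setminus z_L$ with $U\in\mathcal S$. A set deleted at level $a$ is a $z_a$-block $S\setminus z_a$ with $S\in\mathcal S$. It is deleted from a subset of $\Theta_L$, which is disjoint from $z_L\supseteq z_a$, so deleting $S\setminus z_a$ has the same effect as deleting $S$. Thus $Q$ is $U$ minus $Y$ and at most $L+L(q-2)\le Lq$ members of $\mathcal S$.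
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with it of Theorems~\ref{thm:lifting} and~\ref{thm:logrank}.

\begin{remark}
The sparsity $r$ enters three times, each time through $\ell$: as the initial number of live monomials, which contributes one factor $\ell$ to the number of phases; as the alphabet size of the labels, which contributes one factor $\ell$ to each binary search; and in the pigeonhole step, where the repeated square root reduces its effect to the number $L$ of levels. The parameter $b$ enters through the number $q=2b$ of samples, which gives $q^2$ in the popularity $\delta$ and $q$ in the length of a label.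
\end{remark}

\begin{thebibliography}{9}

\bibitem{column}
\emph{Introduction to Complexity Theory Column 109},
\texttt{https://cseweb.ucsd.edu/\textasciitilde shmcguir/papers/KLMYsigact.pdf}.

\bibitem{KW}
Kaibel and Weltge, 2015.

\bibitem{KLMY21}
KLMY21, as cited in \cite[Theorem~3.12]{column}.

\bibitem{NS}
Nisan and Szegedy, 1994.

\end{thebibliography}
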